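# Projective planes definable in an algebraically closed field

## 1. Bending the lines of $K^2$

Let $K$ be an algebraically closed field of characteristic $p\ge 0$. Let us try to build a strange plane on the point set $K^2$. We keep the vertical lines $x=c$ and replace the slanted lines by the curves
$$\Gamma_{m,b}:\quad y=f(m,x)+b\qquad(m,b\in K),$$
where $f\in K[m,x]$ is a polynomial to be chosen. We ask only that two points with different first coordinates lie on exactly one curve $\Gamma_{m,b}$. The points $(x_1,y_1)$ and $(x_2,y_2)$ lie on $\Gamma_{m,b}$ iff $f(m,x_1)-f(m,x_2)=y_1-y_2$ and $b=y_1-f(m,x_1)$. So the requirement is: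
$$\text{for } x_1\ne x_2,\ \text{the polynomial map } m\mapsto f(m,x_1)-f(m,x_2)\ \text{is a bijection } K\to K. \tag{1}$$

**Lemma 1.1.** Let $F\in K[m]$ be nonconstant and injective as a map $K\to K$. Then $F=\alpha m^q+\beta$ with $\alpha\neq0$ and $q$ a power of $p$ ($q=1$ if $p=0$).

*Proof.* Let $d=\deg F\ge 1$. For each $a\in K$ the polynomial $F-a$ has exactly one root $r_a$, so $F-a=\alpha(m-r_a)^d$. Write $d=qd'$ with $q$ a power of $p$ and $d'\neq0$ in $K$. Then $F-a=\alpha(m^q-r_a^q)^{d'}$, and the coefficient of $m^{q(d'-1)}$ is $-\alpha d' r_a^q$. If $d'>1$, the exponent $q(d'-1)$ is positive, so this coefficient is that of $F$ and does not depend on $a$. Then $r_a$ does not depend on $a$, which is absurd since $F(r_a)=a$. So $d'=1$ and $F=\alpha(m^q-r_0^q)$. $\square$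

Now we can find all $f$ satisfying (1). Relabeling $b$ as $b+f(m,0)$, we may assume $f(m,0)=0$. Write $f=\sum_i c_i(x)m^i$. For $x\ne0$, (1) with $x_1=x$, $x_2=0$ and Lemma 1.1 say that exactly one of the values $c_i(x)$ with $i\ge1$ is nonzero, and that this $i$ is a power of $p$. Two nonzero polynomials $c_i,c_j$ would both be nonzero at some $x\neq0$. So only one $c_i$ with $i\ge1$ is a nonzero polynomial, and $f=g(x)m^q+h(x)$. By (1) again, $g(x_1)\ne g(x_2)$ whenever $x_1\neq x_2$, so $g$ is injective, and Lemma 1.1 gives $g=\alpha x^{q'}+\beta$. From $f(m,0)=0$ we get $\beta=0$. So the curves are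
$$y=\alpha m^q x^{q'}+h(x)+b .$$
Put $X=x^{q'}$, $Y=y-h(x)$, $M=\alpha m^q$. These are bijective changes of coordinates, and the curves become $Y=MX+b$. The strange plane is the usual plane with its points renamed.

Two things are visible here. Over an algebraically closed field, "exactly one solution" is a harsh condition, because it leaves only degree one, up to Frobenius. And Frobenius relabelings do occur, so they must be allowed for.

The experiment assumed that the points form $K^2$, that the lines are graphs of polynomials, and that vertical translation preserves lines. What if points, lines and incidence are given by arbitrary polynomial equations and inequations, in any number of variables? Must the plane still be the usual one?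

## 2. Planes, definability, and the two theorems

**Definition.** An incidence structure $(P,L,I)$ consists of a set $P$ of points, a set $L$ of lines and a relation $I\subseteq P\times L$. It is a *projective plane* if (1) any two distinct points are incident with exactly one common line; (2) any two distinct lines are incident with exactly one common point; (3) there are four points no three of which are incident with a common line.

The axioms are self-dual in the usual sense: $(L,P,I^{-1})$ is again a projective plane. A plane is *Desarguesian* if it satisfies Desargues' theorem: whenever two triangles $a_1a_2a_3$ and $b_1b_2b_3$ are in perspective from a point, the three points $a_ia_j\wedge b_ib_j$ are collinear. Equivalently, it is isomorphic to the projective plane over a division ring. It is *Pappian* if it satisfies Pappus' theorem; equivalently, it is isomorphic to the plane over a field.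

**Definition.** A projective plane is *definable* in a field $K$ if $P$, $L$, $I$ are definable, with parameters, in the structure $(K,+,\cdot)$.

For example, $\mathbb P^2(K)$ is definable. Represent a point by the unique homogeneous coordinate vector whose last nonzero coordinate is $1$, represent lines in the same way, and let incidence be $ax+by+ct=0$.

The conjecture we study comes with the paper "An Almost Strongly Minimal Non-Desarguesian Projective Plane" (http://www.ams.org/journals/tran/1994-342-02/S0002-9947-1994-1165085-8/S0002-9947-1994-1165085-8.pdf). It says that every projective plane definable in an algebraically closed field is Desarguesian. The plane is taken to be infinite: any finite structure is definable with parameters, and finite non-Desarguesian planes exist. The conjecture is true in every characteristic.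

**Theorem A.** Let $K$ be an algebraically closed field and $(P,L,I)$ an infinite projective plane definable (with parameters) in $K$. Then there is a definable isomorphism from $(P,L,I)$ onto the projective plane $\mathbb P^2(K)$. In particular $(P,L,I)$ is Desarguesian, even Pappian.

For the second theorem we recall two notions. An *affine plane* is an incidence structure in which any two distinct points lie on exactly one line; for each line $\lambda$ and each point $x\notin\lambda$ there is exactly one line through $x$ that does not meet $\lambda$; and there are three noncollinear points. Lines are *parallel* if they are equal or disjoint; this is an equivalence relation. Adding one point for each parallel class, and one line consisting of these new points, gives a projective plane. A *planar ternary ring* is a set $R$ with elements $0\ne1$ and a map $T:R^3\to R$ such that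

- $T(m,0,b)=T(0,x,b)=b$, $T(m,1,0)=m$ and $T(1,x,0)=x$;
- for $m\ne m'$ and any $b,b'$ there is exactly one $x$ with $T(m,x,b)=T(m',x,b')$;
- for any $m,x,y$ there is exactly one $b$ with $T(m,x,b)=y$;
- for $x\neq x'$ and any $y,y'$ there is exactly one $(m,b)$ with $T(m,x,b)=y$ and $T(m,x',b)=y'$.

The standard example is $(K,\;mx+b)$, that is, $R=K$ and $T(m,x,b)=mx+b$.

**Theorem B.** (i) The isomorphism in Theorem A is unique up to $\mathrm{PGL}_3(K)\rtimes\langle\mathrm{Frob}\rangle$ (up to $\mathrm{PGL}_3(K)$ if $\operatorname{char}K=0$). (ii) Every infinite affine plane definable in $K$ is definably isomorphic to $\mathbb A^2(K)$. (iii) Every infinite planar ternary ring definable in $K$ is definably isomorphic to $(K,\;mx+b)$.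

**Remark 2.1 (the field must not be $\mathbb R$).** Put $\phi(t)=t+t^3$ and take the points of $\mathbb R^2$ with the lines $x=c$ and $\Gamma_{m,b}:y=\phi(mx)+b$. For $x_1\ne x_2$ the function $m\mapsto m(x_1-x_2)+m^3(x_1^3-x_2^3)$ is a strictly monotone bijection of $\mathbb R$, since both coefficients have the same sign. So two points lie on exactly one line. In the same way, for $m\neq m'$ the equation $x(m-m')+x^3(m^3-m'^3)=b'-b$ has exactly one real solution, so $\Gamma_{m,b}$ and $\Gamma_{m',b'}$ meet exactly once. Each $\Gamma_{m,b}$ meets each vertical line once, and curves with the same $m$ and different $b$ are disjoint. So this is an affine plane, definable in $(\mathbb R,+,\cdot)$. Its projective completion is not Desarguesian. Otherwise it would be a plane over a division ring, and after a projectivity moving the line at infinity our affine plane would be the usual plane over that ring. Then there would be a translation $t$ with $t(0,0)=(1,0)$, taking each line to a parallel line and preserving each line parallel to $y=0$. It preserves the lines $y=b$ and takes vertical lines to vertical lines, so $t(x,y)=(\tau(x),y)$ with $\tau(0)=1$. It takes $\Gamma_{m,0}$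 to some $\Gamma_{m,\beta}$, so $\phi(mx)=\phi(m\tau(x))+\beta$ for all $x$, and $x=0$ gives $\beta=-\phi(m)$. So $\phi(m\tau(x))=\phi(mx)+\phi(m)$ for all $m$. Comparing coefficients of powers of $m$ gives $\tau(x)=x+1$ and $\tau(x)^3=x^3+1$, which for $x=1$ reads $8=2$. Over an algebraically closed field of characteristic $\neq 3$ this choice of $f$ fails condition (1), by Lemma 1.1: for $x_1^3\ne x_2^3$ the polynomial in $m$ has degree $3$.

## 3. Dimension, degree, generic points

**Reduction to uncountable $K$.** If $K\prec K'$, the formulas that define the plane in $K$ define an infinite projective plane in $K'$. The statement "for some parameter $e$, the formula $\psi(\cdot,\cdot,e)$ defines an isomorphism onto $\mathbb P^2$" is first order. So if it holds in $K'$ for some $\psi$, it holds in $K$. Until the end of the proof of Theorem A we therefore **assume $K$ uncountable**. Throughout, $k\subset K$ is a countable algebraically closed subfield containing all parameters in use; finitely often we enlarge it. If $p=0$, read all $p$-powers as $1$ and all Frobenius maps as identities.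

We use the following standard facts.

*Dimension.* Definable sets are the constructible sets. $\dim X$ is the dimension of the Zariski closure (equivalently Morley rank). It is additive over fibrations, invariant under definable bijections and definable in families, and "there are infinitely many" can be expressed by a formula in a definable family.

*Degree.* The degree of $X$ is the number of components of maximal dimension of its Zariski closure. It is invariant under definable bijections and multiplicative on products. If $X$ is $k$-definable, these components are defined over $k$. For example $\{xy=0\}\subset K^2$ has degree $2$, while any irreducible plane curve has degree $1$ in this sense, whatever the degree of its equation.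

*Strong minimality.* A definable set of dimension $1$ and degree $1$ is *strongly minimal*: its definable subsets are finite or cofinite. A definable set of dimension $1$ is a finite union of strongly minimal sets and a finite set. "Cofinitely many" always means "all but finitely many".

*Generic points.* $\dim(a/k)$ is the transcendence degree of $k(a)$ over $k$, and $\dim(ab/k)=\dim(a/k)+\dim(b/ka)$. If $X$ is $k$-definable, $x\in X$ is *generic over $k$* if $\dim(x/k)=\dim X$. If $X$ has degree $1$, all its generic points over $k$ have the same type over $k$, that is, they satisfy the same formulas over $k$. So a $k$-definable property of one generic point holds for all of them, and hence off a subset of smaller dimension. On a strongly minimal set it then holds cofinitely.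

*Closures.* $\operatorname{acl}(A)$ is the algebraic closure, and $\operatorname{dcl}(A)$ the perfect closure, of the field generated by $A$. For example, for $p>0$, $a^{1/p}\in\operatorname{dcl}(a)$. Two tuples are *interalgebraic* over $k$ if each lies in $\operatorname{acl}$ of $k$ and the other (*interdefinable* with $\operatorname{dcl}$); interalgebraic tuples have the same dimension over $k$. For example $a$ and $a^2+a$ are interalgebraic.

*Homogeneity.* As $K$ is uncountable, tuples with the same type over a countable subfield are conjugate under an automorphism of $K$ over that subfield, and generic points over countable subfields exist. An element fixed by all automorphisms over a countable $A$ lies in $\operatorname{dcl}(A)$.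

*Independence.* $a,b$ are independent over $k$ if $\dim(ab/k)=\dim(a/k)+\dim(b/k)$. Types over $k=\operatorname{acl}(k)$ are stationary: if $a\equiv_k a'$ and $b\equiv_k b'$, with $a,b$ independent and $a',b'$ independent over $k$, then $ab\equiv_k a'b'$ (because a product of irreducible varieties over $k$ is irreducible). If $a,b$ are independent over $k$, then $\operatorname{acl}(ka)\cap\operatorname{acl}(kb)=k$.

The last two facts combine into a device that we use twice.

**Lemma 3.1 (exchange).** Let $k$ be countable and algebraically closed, and let $a\equiv_k b$ be independent over $k$. Then some automorphism of $K$ over $k$ exchanges $a$ and $b$. If a point $e$ has coordinates in $\operatorname{acl}(ka)$ or has coordinates in $\operatorname{acl}(kb)$, and if $e$ is fixed by such an automorphism, then $e$ has coordinates in $k$.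

*Proof.* By stationarity $ab\equiv_k ba$, so an exchanging automorphism exists. If it fixes $e$ and, say, $e$ is over $\operatorname{acl}(ka)$, then $e$, being its own image, is also over $\operatorname{acl}(kb)$. And $\operatorname{acl}(ka)\cap\operatorname{acl}(kb)=k$. $\square$

*Notation for planes.* We identify a line with its set of points. $\hat p$ is the pencil of lines through $p$; $p\vee q$ or $pq$ is the join of two points; $\lambda\wedge\mu$ is the meet of two lines. For lines $\ell\neq m$ and $c\notin\ell\cup m$, the *perspectivity* $[\ell,c,m]:\ell\to m$ is $x\mapsto xc\wedge m$. It is a bijection, with inverse $[m,c,\ell]$.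

## 4. All lines have the same dimension, and degree one

Perspectivities are definable bijections, and for any two lines there is a point on neither. So all lines have the same dimension $n$ and the same degree $d$. For $p\notin\lambda$ the map $\hat p\to\lambda$, $\mu\mapsto\mu\wedge\lambda$, is a definable bijection, so pencils also have dimension $n$ and degree $d$. If $n=0$, lines and pencils are finite, and so is the plane. Hence $n\ge1$. The map $x\mapsto xp$ from $P\setminus\{p\}$ to $\hat p$ has fibers of dimension $n$, so $\dim P=2n$. Dually $\dim L=2n$, and projecting $I$ to $P$ gives $\dim I=3n$.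

**Lemma 4.1.** $d=1$, and $P$, $L$ have degree $1$.

*Proof.* **Step 1: reduce to $d=1$.** Fix $a\ne b$ in $P$, put $m_0=ab$, and let $k$ contain $a,b$. Let $A=\hat a\setminus\{m_0\}$ and $B=\hat b\setminus\{m_0\}$; these have dimension $n$ and degree $d$. The map $x\mapsto(xa,xb)$ is a bijection $P\setminus m_0\to A\times B$, with inverse $(\alpha,\beta)\mapsto\alpha\wedge\beta$. As $\dim m_0=n<2n$, we get $\deg P=d^2$. Dually $\deg L=d^2$.

**Step 2: attach a label to each line.** This step converts "several components" into a finite invariant of a line. Suppose $d\ge2$. Up to sets of dimension $<n$, $A$ is the disjoint union of $k$-definable sets $A_1,\dots,A_d$ of dimension $n$ and degree $1$, and $B$ likewise of $B_1,\dots,B_d$. Let $\lambda$ be a line through neither $a$ nor $b$. If $\alpha\in A$, then $\alpha\wedge\lambda\notin m_0$, because $\alpha$ meets $m_0$ only in $a$. So $f_\lambda(\alpha)=(\alpha\wedge\lambda)\vee b$ defines a map $A\to B$, and it is a bijection (the inverse is built the same way). Since $f_\lambda(A_1)$ has degree $1$, there is a unique $j=j(\lambda)$ with $\dim(A_1\setminus f_\lambda^{-1}(B_j))<n$.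

**Step 3: a line that would need two labels.** Take $(\alpha,\beta,\alpha',\beta')$ generic over $k$ in $A_1\times B_1\times A_1\times B_2$, and put $x=\alpha\wedge\beta$, $x'=\alpha'\wedge\beta'$, $\lambda=xx'$. If $a\in\lambda$, then $\alpha=xa=\lambda=x'a=\alpha'$, which is impossible for independent generics; likewise $b\in\lambda$ would give $\beta=\beta'$, impossible as $B_1\cap B_2=\emptyset$. Now
$$4n=\dim(x,x'/k)\le\dim(\lambda/k)+\dim(x/k\lambda)+\dim(x'/k\lambda x)\le 2n+n+n ,$$
so all inequalities are equalities, and both $x$ and $x'$ are generic on $\lambda$ over $k\lambda$. The bijection $\lambda\to\hat a$, $s\mapsto sa$, is $k\lambda$-definable, so $\alpha=xa$ and $\alpha'=x'a$ are generic in $A_1$ over $k\lambda$. The $k\lambda$-definable set $A_1\setminus f_\lambda^{-1}(B_{j(\lambda)})$ has dimension $<n$, so it contains neither. Hence $\beta=f_\lambda(\alpha)$ and $\beta'=f_\lambda(\alpha')$ both lie in $B_{j(\lambda)}$. But $\beta\in B_1$ and $\beta'\in B_2$, a contradiction. $\square$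

## 5. Contracting the diagonal: lines have dimension one

Can counting dimensions exclude $n\ge2$? The counts $\dim P=\dim L=2n$, $\dim I=3n$ are consistent for all $n$. Indeed, $\mathbb P^2(\mathbb C)$ is definable in the field $\mathbb R$ (write $\mathbb C=\mathbb R^2$), with lines of real dimension $2$, and all these counts hold there. So something about algebraic varieties must enter. Look at the space of triples $(x,\lambda,y)$ with $x,y\in\lambda$, and its map to pairs $(x,y)$.

*In $\mathbb P^2(K)$.* In affine coordinates, let $\lambda$ also denote the slope, so that $y_2-x_2=\lambda(y_1-x_1)$. The triples form a $4$-space with coordinates $(x_1,x_2,y_1,\lambda)$, and the map is $f=(x_1,x_2,y_1,\;x_2+\lambda(y_1-x_1))$. It is injective off $\Delta=\{x_1=y_1\}$, and it contracts $\Delta$, of dimension $3$, to the diagonal, of dimension $2$. On the target, $\lambda$ is the quotient $a/b$ with $a=y_2-x_2$ and $b=y_1-x_1$; both vanish on the diagonal, and the pulled-back denominator $f^*b$ vanishes exactly on $\Delta$, which has codimension one. For lines of dimension $n$, the contracted locus $\Delta$ has dimension $3n$ inside dimension $4n$. A contraction onto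 a smooth variety must contract something of codimension one, so $3n\ge4n-1$. Here is the proof.

**Proposition 5.1.** $n=1$.

*Proof.* **Step 1: set up varieties.** We want smooth irreducible varieties in place of definable sets. Since $P$ and $L$ have degree $1$, there are irreducible smooth locally closed varieties $P_0\subset P$, $L_0\subset L$ of dimension $2n$ whose complements in $P$, $L$ have dimension $<2n$. The flags (incident pairs) outside $P_0\times L_0$ form a set of dimension $<3n$. So there is an irreducible locally closed $I_0\subset I\cap(P_0\times L_0)$ of dimension $3n$. Let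
$$Z_0=\{(x,\lambda,y):(x,\lambda),(y,\lambda)\in I_0\},\qquad \Delta=\{(x,\lambda,x):(x,\lambda)\in I_0\}\subset Z_0 .$$
$Z_0$ is the preimage of the diagonal of $L_0\times L_0$ in the irreducible variety $I_0\times I_0$, of dimension $6n$. As $L_0$ is smooth of dimension $2n$, its diagonal is locally cut out by $2n$ equations, so every component of $Z_0$ has dimension $\ge 6n-2n=4n$. Clearly $\dim Z_0\le2n+n+n=4n$. Let $W$ be a component containing the irreducible set $\Delta$, which has dimension $3n$. Then $\dim W=4n$. Let $Y=P_0\times P_0$ and
$$f:W\to Y,\qquad f(x,\lambda,y)=(x,y).$$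

**Step 2: $f$ is almost injective, but not near $\Delta$.** If $x\ne y$, then $\lambda=xy$ is determined. So the fiber of $f$ through any point of $W\setminus\Delta$ is a single point. As $W\setminus\Delta$ is dense in $W$ and $\dim W=\dim Y$, $f$ is dominant with general fibers single points, and therefore $K(W)/K(Y)$ is finite and purely inseparable. Now fix $z=(x,\lambda,x)\in\Delta$ and $y_0=f(z)=(x,x)$. The fiber $f^{-1}(y_0)$ contains $\{(x,\lambda',x):(x,\lambda')\in I_0\}$. By the theorem on fiber dimension for $I_0\to P_0$, this set has dimension $\ge3n-2n=n\ge1$ at $z$. So $f$ is not injective on any neighborhood of $z$.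

**Step 3: find a denominator.** Non-injectivity must show up as a function on $W$ whose expression on $Y$ has a pole-like denominator at $y_0$. Let $X$ be an affine open neighborhood of $z$ in $W$, $K[X]=K[t_1,\dots,t_r]$, and let $q$ be a power of $p$ with $t_i^q\in K(Y)$ for all $i$. Since $Y$ is smooth, $\mathcal O_{Y,y_0}$ is a regular local ring, hence a UFD (Auslander–Buchsbaum). Write $t_i^q=a_i/b_i$ with coprime $a_i,b_i\in\mathcal O_{Y,y_0}$. Suppose all $b_i$ are units. Then, near $z$, all $t_i^q$ are pull-backs of regular functions on a neighborhood of $y_0$. Two points near $z$ with the same image under $f$ then have equal $t_i^q$, hence equal $t_i$, hence coincide; so $f$ is injective near $z$, which contradicts Step 2. So some $b=b_i$ has $b(y_0)=0$. Put $a=a_i$, $t=t_i$, and let $Y'$ be an open neighborhood of $y_0$ on which $a,b$ are regular. On $X\cap f^{-1}(Y')$,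
$$t^q\,f^*b=f^*a , \tag{2}$$
and evaluating at $z$ gives $a(y_0)=0$.

**Step 4: the contracted hypersurface.** In a UFD height-one primes are principal, so no height-one prime of $\mathcal O_{Y,y_0}$ contains both of the coprime elements $a,b$. After shrinking $Y'$ (to remove components of $V(a,b)$ not through $y_0$), $V(a,b)$ has codimension $\ge2$ in $Y'$, that is, dimension $\le4n-2$. The function $f^*b$ is nonzero, because $f$ is dominant, and it vanishes at $z$. By Krull's theorem there is a component $H_1\ni z$ of $\{f^*b=0\}$ in $X\cap f^{-1}(Y')$ of dimension $4n-1$. On $H_1$ also $f^*a=0$ by (2), so $f(H_1)\subset V(a,b)$ has dimension $\le4n-2$. Hence all nonempty fibers of $f|_{H_1}$ have positive dimension. But fibers through points of $W\setminus\Delta$ are single points. So $H_1\subset\Delta$, $4n-1\le3n$, and $n\le1$. Since $n\ge1$, $n=1$. $\square$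

From now on lines and pencils are strongly minimal, $\dim P=\dim L=2$ and $\dim I=3$. A flag $(x,\lambda)$ is *generic* over $k$ if $\dim(x,\lambda/k)=3$. Since $\dim(x/k)\le2$ and $\dim(\lambda/kx)\le1$, and dually, in a generic flag $x$ and $\lambda$ are generic, $\lambda$ is generic in $\hat x$ over $kx$, and $x$ is generic on $\lambda$ over $k\lambda$. Conversely, if $\lambda$ is generic in $L$ over $k$ and $x$ is generic on $\lambda$ over $k\lambda$, the flag is generic; dually too.

**Lemma 5.2.** If $D\subset L$ is definable with $\dim D\le1$, only finitely many points $x$ have $\hat x\cap D$ infinite. Dually for $V\subset P$ with $\dim V\le1$: only finitely many lines $\lambda$ have $\lambda\cap V$ infinite.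

*Proof.* $D$ is a finite set together with finitely many strongly minimal sets $D_i$. If $\hat x\cap D$ is infinite, $\hat x$ contains cofinitely many elements of some $D_i$. Two different pencils share only one line, so each $D_i$ serves at most one $x$. The dual proof is the same. $\square$

## 6. Perspectivities make the lines rational

Fix lines $\ell\ne m$, $o=\ell\wedge m$ and a point $c_0\notin\ell\cup m$, all over $k$. A line is now a curve. The perspectivities from $\ell$ to $m$ form a two-parameter family of bijections, and a curve of positive genus does not have that many symmetries.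

**Lemma 6.1.** For $c\neq c'$ outside $\ell\cup m$, the maps $[\ell,c,m]$ and $[\ell,c',m]$ agree at most at $o$ and at $cc'\wedge\ell$.

*Proof.* Let both send $x$ to $y$. If $y=x$, then $x\in\ell\cap m$, so $x=o$. If $y\ne x$, then $c,c'\in xy$, so $xy=cc'$. This line is not $\ell$, as $c\notin\ell$, and $x=cc'\wedge\ell$. $\square$

A cofinite subset of $\ell$ is a smooth irreducible locally closed curve over $k$. So there are a smooth projective curve $C$ over $k$ and a $k$-definable injection $\theta$ of a cofinite subset of $\ell$ onto a cofinite subset of $C(K)$.

For a curve $C\subset\mathbb P^N$, let $C^{(p^e)}$ be the curve obtained by raising the coefficients of its equations to the power $p^e$, and let $\varphi^e:C\to C^{(p^e)}$ be the Frobenius map, raising all coordinates to the power $p^e$. It is bijective on $K$-points. Its inverse $\varphi^{-e}$ is definable but in general not a morphism. For $C=\mathbb P^1$ we have $C^{(p^e)}=\mathbb P^1$ and $\varphi(z)=z^p$.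

**Lemma 6.2.** Every definable injection $g$ from a cofinite subset of $C(K)$ to $C(K)$ agrees, up to finitely many points, with $\varphi^{-e}\circ A\circ\varphi^f$ for some $e,f\ge0$ and an isomorphism $A:C^{(p^f)}\to C^{(p^e)}$.

*Proof.* Let $g$ be defined over a countable algebraically closed $k'\supset k$ and let $x$ be generic in $C$ over $k'$. Then $g(x)\in\operatorname{dcl}(k'x)$, so $g(x)$ has coordinates in the perfect closure of $k'(x)$, and for some $e$ the point $\varphi^e(g(x))$ is rational over $k'(x)$. So $\varphi^eg$ agrees at $x$, hence cofinitely, with a rational map $R:C\to C^{(p^e)}$, which is a morphism since $C$ is a smooth projective curve and the target is projective. $R$ is injective on a cofinite set, hence nonconstant and purely inseparable, of degree $p^f$, say. Let $F\subset K(C)$ be the image under $R^*$ of the function field of $C^{(p^e)}$. As $K(C)/F$ is purely inseparable of degree $p^f$, $K(C)^{p^f}\subset F$. As $K(C)$ is finitely generated of transcendence degree $1$ over the perfect field $K$, $[K(C):K(C)^{p^f}]=p^f$. So $F=K(C)^{p^f}$. This is also the image of the function field of $C^{(p^f)}$ under $(\varphi^f)^*$. Hence $R=A\circ\varphi^f$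 with $A$ birational between smooth projective curves, that is, an isomorphism. (In characteristic $0$, $R$ itself is an isomorphism.) $\square$

**Proposition 6.3.** $C$ has genus $0$.

*Proof.* **Step 1: encode $c$ in an automorphism.** Let $c\in P$ be generic over $k$ and $\pi_c=[m,c_0,\ell]\circ[\ell,c,m]$, a bijection $\ell\to\ell$. By Lemma 6.2, $\theta\pi_c\theta^{-1}$ agrees cofinitely with some $\varphi^{-e}A_c\varphi^f$. The curves $C^{(p^e)}$ and $C^{(p^f)}$ are defined over $k$ and isomorphic over $K$. As $k\prec K$, an isomorphism $A_0:C^{(p^f)}\to C^{(p^e)}$ exists over $k$. So $A_cA_0^{-1}\in\mathrm{Aut}(C^{(p^e)})$. An automorphism of $K$ over $k$, taking $c$ to $c'$ say, that fixes $A_cA_0^{-1}$ also fixes $A_c$. So $\pi_c$ and $\pi_{c'}$ agree cofinitely, hence so do $[\ell,c,m]$ and $[\ell,c',m]$, and $c=c'$ by Lemma 6.1. So $c\in\operatorname{dcl}(k,A_cA_0^{-1})$.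

**Step 2: positive genus gives too few automorphisms.** The curve $C^{(p^e)}$ is the image of $C$ under a field automorphism of $K$, so it has the same genus. If the genus is $\ge2$, $\mathrm{Aut}(C^{(p^e)})$ is finite; its elements have finitely many conjugates over $k$, so they are defined over $k$, and $c$ has coordinates in $k$. If the genus is $1$, the group is (elliptic curve)$\rtimes$(finite group), of dimension $1$, so $\dim(c/k)\le1$. Both contradict $\dim(c/k)=2$. $\square$

So we may take $C=\mathbb P^1$. On $\mathbb P^1$ we have $\varphi^{-e}A=A'\varphi^{-e}$, where the entries of $A'$ are the $p^e$-th roots of those of $A$. So Lemma 6.2 becomes the following statement: *every definable injection from a cofinite subset of $\mathbb P^1(K)$ to $\mathbb P^1(K)$ agrees cofinitely with some $A\varphi^j$, $A\in\mathrm{PGL}_2(K)$, $j\in\mathbb Z$.* If $p=0$ take $j=0$. Here $A$ is unique, and so is $j$ if $p>0$: if $A\varphi^j$ and $A'\varphi^{j'}$ agree cofinitely with $j\ge j'$, then $\varphi^{j-j'}$ agrees cofinitely with a Möbius map; comparing degrees gives $j=j'$, and then $A=A'$.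

## 7. The plane of matrices $\{A: Au=v\}$

*In $\mathbb P^2(K)$.* Let $\ell$ be $y=0$ and $m$ be $y=1$, both with coordinate $t$ given by the first coordinate; $o$ is their common point at infinity. For $c=(a,b)$ with $b\ne0,1$, the line through $(t,0)$ and $(a,b)$ meets $y=1$ where the first coordinate is $t+(a-t)/b$. So the perspectivity is the Möbius map
$$\gamma_c=\begin{pmatrix}b-1&a\\0&b\end{pmatrix},\qquad \gamma_c(\infty)=\infty .$$
The map $(a:b:t)\mapsto\begin{pmatrix}b-t&a\\0&b\end{pmatrix}$ is a linear isomorphism from $\mathbb P^2(K)$ onto the projective plane of all nonzero upper triangular matrices up to scalars. The invertible ones, that is, the Möbius maps fixing $\infty$, form only the complement of two lines in that plane; these two lines correspond to $\ell$ ($b=0$) and $m$ ($b=t$). The line of the plane joining $(t,0)$ to $(s,1)$ corresponds to a condition on $\gamma$: $\gamma(t)=s$ for invertible $\gamma$, which is linear in the matrix. So the plane can be read off from its perspectivities. We imitate this in an arbitrary definable plane.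

**Step 1: choose the coordinates on $\ell$ and $m$.** The purpose is to remove Frobenius from generic perspectivities. Let $\theta_\ell=\theta$ and $\theta_m=\theta\circ[m,c_0,\ell]$. These are $k$-definable injections from cofinite sets $\ell_0\subset\ell$, $m_0\subset m$ onto cofinite subsets of $\mathbb P^1(K)$. For generic $c$, $\theta_m[\ell,c,m]\theta_\ell^{-1}$ agrees cofinitely with some $A\varphi^j$. For a given $j$ this is a $k$-definable condition on $c$. As $\deg P=1$, the same $j$ works for all generic $c$. Replacing $\theta_\ell$ by $\varphi^j\theta_\ell$ we may assume $j=0$. So for generic $c$ there is a unique $\gamma_c\in\mathrm{PGL}_2(K)$ with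
$$\gamma_c(\theta_\ell x)=\theta_m([\ell,c,m]x)\quad\text{for all }x\in\ell\setminus B_c, \tag{3}$$
where $B_c$ is the finite $kc$-definable set of those $x$ for which a side is undefined or equality fails; $B_c\subset\operatorname{acl}(kc)$. By uniqueness $\gamma_c\in\operatorname{dcl}(kc)$. By Lemma 6.1, $c\mapsto\gamma_c$ is injective. So $c$ and $\gamma_c$ are interdefinable over $k$.

We need points $u,v\in\mathbb P^1$ with $\gamma_c(u)=v$ for all generic $c$. The first idea is $u=\theta_\ell(o)$, $v=\theta_m(o)$, because every perspectivity fixes $o$. This does not work directly. The maps $\theta_\ell,\theta_m$ are coordinates only off finite sets, (3) holds only off $B_c$, and nothing prevents $o$ from being one of the exceptional points. A single point such as $o$ is invisible to generic data. So we look for $u$ inside $\mathrm{PGL}_2(K)$ instead, as a common fixed point.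

**Step 2: two generic perspectivities differ by a map with a fixed point.** Let $(c,c')$ be generic in $P^2$ over $k$, $x=cc'\wedge\ell$, $y=cc'\wedge m$. Since $\dim(c'/kc)=2$ and $c'$ lies on $cc'$, the line $cc'$ is generic in $\hat c$ over $kc$, so $x$ is generic on $\ell$ over $kc$; likewise over $kc'$. So $x\notin B_c\cup B_{c'}$ and $\gamma_c(\theta_\ell x)=\theta_my=\gamma_{c'}(\theta_\ell x)$. Thus
$$h=\gamma_c^{-1}\gamma_{c'}\ne1\quad\text{fixes }\theta_\ell x .$$

**Step 3: $h$ has exactly two fixed points.** We must exclude that $\theta_\ell x$ is the only one. Let $U\subset\mathrm{PGL}_2(K)$ be the set of elements with exactly one fixed point. Moving the fixed point to $\infty$ and rescaling, one sees that $U$ is the conjugacy class of $z\mapsto z+1$. The centralizer of this map is the one-dimensional group of translations: an element commuting with it fixes $\infty$, so it is $z\mapsto ez+f$, and $e(z+1)+f=ez+f+1$ forces $e=1$. So $U$ is irreducible of dimension $3-1=2$. An element of $\mathrm{PGL}_2(K)$ has double eigenvalue iff it lies in $U\cup\{1\}$, so $U\cup\{1\}=\{\operatorname{tr}^2=4\det\}$, in every characteristic.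

Suppose $h\in U$. Then this holds for all generic pairs $(c,c')$. For $c,c',c''$ independent generic, $h_1=\gamma_c^{-1}\gamma_{c'}$ and $h_2=\gamma_c^{-1}\gamma_{c''}$ lie in $U$. Over $kc$ they are interdefinable with $c'$ and $c''$, so $\dim(h_1,h_2/kc)=4$. So $(h_1,h_2)$ is generic in the irreducible variety $U\times U$ over $\operatorname{acl}(kc)$. And $h_1^{-1}h_2=\gamma_{c'}^{-1}\gamma_{c''}\in U$. Hence the closed condition $\operatorname{tr}^2=4\det$ holds for $h_1^{-1}h_2$ for *all* $h_1,h_2\in U$. But
$$\begin{pmatrix}1&1\\0&1\end{pmatrix}\begin{pmatrix}1&0\\s&1\end{pmatrix}=\begin{pmatrix}1+s&1\\s&1\end{pmatrix}$$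
is such a product for $s\neq0$, with $\operatorname{tr}^2-4\det=(2+s)^2-4=s(s+4)\ne0$ for $s\ne0,-4$. This is a contradiction.

**Step 4: the second fixed point $u$ of $h$ lies in $\mathbb P^1(k)$.** We must show that $u$ does not depend on $c,c'$. If $u\notin\theta_\ell(\ell_0)$, then $u$ lies in a finite $k$-definable set and $u\in\mathbb P^1(k)$. Otherwise $u=\theta_\ell(x_1)$ with $x_1\neq x$. If $x_1\notin B_c\cup B_{c'}$, then by (3) and $\gamma_c(u)=\gamma_{c'}(u)$ the maps $[\ell,c,m]$ and $[\ell,c',m]$ agree at $x_1$. So $x_1=o$ by Lemma 6.1, and $u\in\mathbb P^1(k)$. In the remaining case $x_1\in B_c\cup B_{c'}$, and $u$ is over $\operatorname{acl}(kc)$ or over $\operatorname{acl}(kc')$. An automorphism over $k$ exchanging $c$ and $c'$ sends $h$ to $h^{-1}$, which has the same fixed points, and it fixes $x=cc'\wedge\ell$, hence $\theta_\ell x$, and so it fixes $u$. By Lemma 3.1, $u\in\mathbb P^1(k)$.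

Now $v:=\gamma_c(u)=\gamma_{c'}(u)$ is rational over $\operatorname{dcl}(kc)\cap\operatorname{dcl}(kc')$, so $v\in\mathbb P^1(k)$. Since all generic $c$ have the same type over $k$, we have $\gamma_c(u)=v$ for all generic $c$.

**Step 5: the target plane and the two maps.** In $\mathbb P^3=\mathbb P(M_2(K))$ put, for $r,s\in\mathbb P^1$ with representing vectors $\tilde r,\tilde s$,
$$H_{r,s}=\{[A]:\det(A\tilde r,\tilde s)=0\}.$$
This is a plane, given by a linear form in $A$ of rank one (its coefficient matrix is a column depending on $\tilde s$ times the row $\tilde r^T$), and that form determines $(r,s)$. An invertible $A$ lies in $H_{r,s}$ iff $Ar=s$. For $r=s=\infty$ we get the upper triangular matrices of the example. Let $Q:=H_{u,v}\cong\mathbb P^2(K)$, and let $Q^\vee$ be its set of lines. Both are over $k$.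

Let $P_1$ be the set of $c\in P\setminus(\ell\cup m)$ for which there is $\gamma_c\in\mathrm{PGL}_2(K)$ with $\gamma_cu=v$ and $\gamma_c\theta_\ell(x)=\theta_m[\ell,c,m](x)$ for cofinitely many $x$, and let $F_0:P_1\to Q$, $c\mapsto\gamma_c$. It is injective by Lemma 6.1. All generic points lie in $P_1$, so $\dim(P\setminus P_1)\le1$.

Let $L_1$ be the set of lines $\lambda\not\ni o$ such that $x=\lambda\wedge\ell\in\ell_0$, $y=\lambda\wedge m\in m_0$, $\theta_\ell x\ne u$ and $\theta_my\neq v$, and let
$$G_0:L_1\to Q^\vee,\qquad\lambda\mapsto Q\cap H_{\theta_\ell x,\theta_my}.$$
The complement of $L_1$ is contained in finitely many pencils (that of $o$, and those of finitely many points of $\ell$ and $m$), so $\dim(L\setminus L_1)\le1$. To see that $G_0$ is injective, let $r\ne u$ and $s\neq v$. The coefficient matrices of the forms of $H_{u,v}$ and $H_{r,s}$ are rank-one matrices whose columns, and whose rows, are linearly independent of each other. In suitable bases a combination of them is a diagonal matrix with the two coefficients on the diagonal. So the only rank-one forms, up to scalars, in the pencil of forms spanned by these two are these two. So the line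 $Q\cap H_{r,s}$, which determines the pencil of forms, determines $(r,s)$. With $r=\theta_\ell x$, $s=\theta_my$ it determines $x$ and $y$, and so $\lambda=xy$.

**Lemma 7.1.** If $(c,\lambda)$ is a generic flag, then $c\in P_1$, $\lambda\in L_1$ and $F_0(c)\in G_0(\lambda)$.

*Proof.* As $c$ and $\lambda$ are generic, the first two claims hold. As $\lambda$ is generic in $\hat c$ over $kc$, the point $x=\lambda\wedge\ell$ is generic on $\ell$ over $kc$, so $x\notin B_c$ and $\gamma_c\theta_\ell x=\theta_m(\lambda\wedge m)$. This says $\gamma_c\in H_{\theta_\ell x,\theta_m(\lambda\wedge m)}$. $\square$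

## 8. Points chosen by almost all lines through them

We have an embedding into $Q\cong\mathbb P^2(K)$ that works at generic flags. On small sets it may be undefined or wrong. For instance, let $a\ne a'$ be points of $\mathbb P^2(K)$, let $\sigma$ be the transposition of $a$ and $a'$, and call $x$ and $\lambda$ incident iff $\sigma(x)\in\lambda$. The identity maps on points and lines preserve incidence except at flags involving $a$ or $a'$. The lines "through $a$" are the ordinary lines through $a'$, and almost all of them agree that $a$ should be sent to $a'$. So we let the lines through a point choose its image, then let points choose the images of lines, and so on.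

Let $F,G$ be $k$-definable injections from definable subsets $\operatorname{dom}F\subset P$, $\operatorname{dom}G\subset L$ into $Q$, $Q^\vee$.

**Definition.** A line $\lambda\in\operatorname{dom}G$ is *tame* for $(F,G)$ if cofinitely many $s\in\lambda$ satisfy $s\in\operatorname{dom}F$ and $F(s)\in G(\lambda)$. A point $s\in\operatorname{dom}F$ is *tame* if cofinitely many $\lambda\ni s$ satisfy $\lambda\in\operatorname{dom}G$ and $F(s)\in G(\lambda)$.

In the example, with $F$ and $G$ the identity maps, every line is tame, and so is every point except $a$ and $a'$: of the lines "through $a$", only one contains $F(a)=a$.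

If $\lambda$ is tame, then $F(\lambda\cap\operatorname{dom}F)\cap G(\lambda)$ is infinite, hence cofinite in the strongly minimal set $G(\lambda)$. So $R_\lambda:=G(\lambda)\setminus F(\lambda\cap\operatorname{dom}F)$ is finite, and $R_\lambda\subset\operatorname{acl}(k\lambda)$.

**Lemma 8.1.** If cofinitely many $\lambda\ni x$ are tame, there is a unique $x^\circ\in Q$ with $x^\circ\in G(\lambda)$ for cofinitely many $\lambda\ni x$. The map $x\mapsto x^\circ$ is definable and injective on the set of such $x$. Dually: if cofinitely many $s\in\lambda$ are tame, there is a unique $\lambda^\circ\in Q^\vee$ with $F(s)\in\lambda^\circ$ for cofinitely many $s\in\lambda$, and $\lambda\mapsto\lambda^\circ$ is definable and injective on the set of such $\lambda$.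

*Proof.* **Existence.** We show that the lines $G(\lambda)$, $\lambda\ni x$, almost all pass through one point. Let $k_x=\operatorname{acl}(kx)$ and let $\lambda,\mu$ be independent generics of $\hat x$ over $k_x$; they are tame. As $G$ is injective, $r=G(\lambda)\wedge G(\mu)$ is defined. If $r\notin R_\lambda\cup R_\mu$, then $r=F(s)=F(s')$ with $s\in\lambda$, $s'\in\mu$. By injectivity of $F$, $s=s'=\lambda\wedge\mu=x$, and $r=F(x)$ is $k_x$-rational. Otherwise $r$ is over $\operatorname{acl}(k_x\lambda)$ or over $\operatorname{acl}(k_x\mu)$. As $\hat x$ has degree $1$, $\lambda\equiv_{k_x}\mu$, and an automorphism over $k_x$ exchanging $\lambda$ and $\mu$ fixes $r$. By Lemma 3.1 over $k_x$, $r$ is $k_x$-rational. In all cases $r\in Q(k_x)$ and $r\in G(\lambda)$ with $\lambda$ generic in $\hat x$ over $k_x$, so $r\in G(\lambda)$ for cofinitely many $\lambda\ni x$.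

**Uniqueness and definability.** If $r\neq r'$ both lie on $G(\lambda)$ for cofinitely many $\lambda\ni x$, then $G(\lambda)=rr'$ for infinitely many $\lambda$, against injectivity of $G$. Definability is clear from the characterization of $x^\circ$.

**Injectivity.** Let $x^\circ=y^\circ=r$. Then $G$ maps cofinite parts of $\hat x$ and of $\hat y$ injectively onto infinite, hence cofinite, subsets of the strongly minimal pencil of $r$ in $Q$. These subsets meet in an infinite set, so, $G$ being injective, $\hat x\cap\hat y$ is infinite and $x=y$.

**The dual statement** is the first statement for the dual plane $(L,P,I^{-1})$, the dual plane $(Q^\vee,Q)$ and the pair $(G,F)$. The two notions of tameness are interchanged, and the proof used only that lines and pencils of both planes are strongly minimal. $\square$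

We apply the lemma three times and then compare.

**Step 1: a map $F_1$ on almost all points.** If $\lambda$ is generic and $s$ is generic on $\lambda$ over $k\lambda$, Lemma 7.1 applies to $(s,\lambda)$. So every generic line is tame for $(F_0,G_0)$, and the non-tame lines form a set of dimension $\le1$. By Lemma 5.2 there is a finite set $X_0$ such that for $x\notin X_0$ cofinitely many $\lambda\ni x$ are tame. Lemma 8.1 gives an injection $F_1:P\setminus X_0\to Q$, and every $x\notin X_0$ is tame for $(F_1,G_0)$ by the definition of $F_1(x)=x^\circ$.

**Step 2: a map $G_1$ on all lines.** Since $X_0$ is finite, cofinitely many points of every line are tame for $(F_1,G_0)$. So the dual part of Lemma 8.1 applies to every line. It gives an injection $G_1:L\to Q^\vee$ such that for every $\lambda$, cofinitely many $s\in\lambda$ satisfy $F_1(s)\in G_1(\lambda)$. So all lines are tame for $(F_1,G_1)$.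

**Step 3: a map $F_2$ on all points.** Lemma 8.1 for $(F_1,G_1)$ gives an injection $F_2:P\to Q$ with $F_2(x)\in G_1(\lambda)$ for every $x$ and cofinitely many $\lambda\ni x$.

**Step 4: $F_2=F_1$ outside a finite set.** This is needed so that $F_2$ inherits what we know about $F_1$ on lines. The flags with $x\in X_0$, or $\lambda\notin L_1$, or $F_1(x)\notin G_0(\lambda)$ form a set of dimension $\le2$: over each $x\notin X_0$ there are finitely many, as $x$ is tame for $(F_1,G_0)$, and the rest lie over finitely many points. The flags with $x\notin X_0$ and $F_1(x)\notin G_1(\lambda)$ also form a set of dimension $\le2$, with finite fibers over $L$. Enlarge $k$ so that these sets are over $k$. They contain no generic flag. So for generic $\lambda$, cofinitely many $x\in\lambda$ have $F_1(x)\in G_0(\lambda)\cap G_1(\lambda)$; as $F_1$ is injective, these two lines share infinitely many points, and $G_0(\lambda)=G_1(\lambda)$. Hence $D=\{\lambda:\lambda\notin L_1\text{ or }G_0(\lambda)\ne G_1(\lambda)\}$ has dimension $\le1$. By Lemma 5.2, for all but finitely many $x$, cofinitely many $\lambda\ni x$ are outside $D$. For such $x\notin X_0$, both $F_1(x)$ and $F_2(x)$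 lie on $G_1(\lambda)$ for cofinitely many $\lambda\ni x$. As $G_1$ is injective, $F_1(x)=F_2(x)$.

Write $x^*=F_2(x)$ and $\lambda^*=G_1(\lambda)$. These are definable injections $P\to Q$, $L\to Q^\vee$, and
$$\text{for every } x,\quad x^*\in\lambda^*\text{ for cofinitely many }\lambda\ni x; \tag{4}$$
$$\text{for every } \lambda,\quad x^*\in\lambda^*\text{ for cofinitely many }x\in\lambda. \tag{5}$$

## 9. There are no exceptional flags

Why is $*$ not obviously an isomorphism? One would like to say that incidence in $Q$ is a closed condition which holds at the generic flag, so it holds at all flags. This would need $*$ to be continuous, but $*$ is only definable; $P$ and $L$ are just constructible sets, and pieces of smaller dimension sit in them in arbitrary position. Another round of voting does not help either: by (4), $x^*$ is already the unique point compatible with almost all lines through $x$, so a further vote returns the same $x^*$. An exception $(x,\lambda)$ concerning finitely many lines at each point is invisible to all arguments of Section 8.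

So let us ask what one exception forces. Take $\mathbb P^2(K)$ and delete a single flag $(w,\sigma)$ from the incidence relation. Then $w$ and a point $z\in\sigma$, $z\ne w$, have no joining line any more, so to keep a plane one has to change incidences at other lines, for every $z\in\sigma$. One exceptional flag breeds a one-parameter family of others. We make this precise, breed a two-parameter family, and then find that the exceptional lines would have to be linear functions of the exceptional points in an impossible way.

Let
$$E=\{(x,\lambda):x\in\lambda,\ x^*\notin\lambda^*\},\qquad N=\{(x,\lambda):x\notin\lambda,\ x^*\in\lambda^*\},$$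
and enlarge $k$ so that everything is over $k$. By (4) and (5), $E$ has finite fibers over $P$ and over $L$. So does $N$. Indeed, fix $x$. By (4), injectivity and strong minimality, cofinitely many lines of $Q$ through $x^*$ have the form $\lambda^*$ with $\lambda\ni x$. If $(x,\lambda)\in N$, then $\lambda^*\ni x^*$ is not of this form, because $*$ is injective on $L$; so only finitely many $\lambda$ are possible. Dually for fixed $\lambda$. Hence *the two members of a pair in $E$ or $N$ are interalgebraic over $k$.*

**Proposition 9.1.** $E=\emptyset$.

*Proof.* **Step 1: from $E$ to $N$.** This is the breeding step. Let $(w,\sigma)\in E$, let $k'\ni w,\sigma$ be a countable algebraically closed field containing $k$, and let $z\in\sigma$ be generic over $k'$. By (5), $z^*\in\sigma^*$, while $w^*\notin\sigma^*$. So $z\mapsto w^*z^*$ is injective on a cofinite subset of $\sigma$, and $w^*z^*$ is a generic line through $w^*$ over $k'$. By (4), cofinitely many lines through $w^*$ have the form $\tau^*$ with $\tau\ni w$. So $w^*z^*=\tau^*$ with $w\in\tau$. If $z\in\tau$, then $\tau=wz=\sigma$ and $w^*\in\tau^*=\sigma^*$, a contradiction. So $z\notin\tau$ while $z^*\in\tau^*$,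 that is, $(z,\tau)\in N$.

**Step 2: if $E\ne\emptyset$, then, after enlarging $k$, $E$ contains $(w,\sigma)$ with $\dim(w/k)=2$.** We go from $E$ to $N$ and back, gaining a dimension each time. Let $(w_0,\sigma_0)\in E$, and enlarge $k$ so that $w_0,\sigma_0$ are over $k$. Step 1 with $k'=k$ gives $(s,\tau)\in N$ with $\dim(s/k)=1$, hence also $\dim(\tau/k)=1$. Let $\sigma\in\hat s$ be generic over $\operatorname{acl}(ks\tau)$ and $w=\sigma\wedge\tau$. As $s\notin\tau$, we have $\sigma\ne\tau$ and $w\neq s$, and $w$ is generic on $\tau$ over $\operatorname{acl}(ks\tau)$ because $\hat s\to\tau$ is a bijection. So $s^*\in\sigma^*$ by (4) and $w^*\in\tau^*$ by (5); also $s^*\in\tau^*$, since $(s,\tau)\in N$. If $w^*\in\sigma^*$, then $w^*$ and $s^*$ both lie in $\sigma^*\cap\tau^*$ with $\sigma^*\neq\tau^*$, so $w^*=s^*$ and $w=s$, a contradiction. So $(w,\sigma)\in E$.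

Suppose $\dim(w/k)\le1$. Then $w$ lies in a $k$-definable set $V\subset P$ of dimension $\le1$. As $w$ is generic on $\tau$ over $k\tau$, $V\cap\tau$ is infinite. By Lemma 5.2, $\tau$ belongs to a finite $k$-definable set, so $\dim(\tau/k)=0$, a contradiction.

**Step 3: a geometric relation between independent exceptional flags.** Fix $(w,\sigma)\in E$ with $\dim(w/k)=2$; by interalgebraicity $\dim(\sigma/k)=2$. Let $q_0=\operatorname{tp}(w,\sigma/k)$. We claim that if $(w_1,\sigma_1)$ and $(w_2,\sigma_2)$ are realizations of $q_0$ independent over $k$, then
$$\sigma_1^*\ne\sigma_2^*,\qquad \sigma_1^*\wedge\sigma_2^*\in w_1^*w_2^*,\qquad w_i^*\notin\sigma_i^*. \tag{6}$$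
By stationarity it suffices to find one such pair. Let $z\in\sigma$ be generic over $k'=\operatorname{acl}(kw)$, which contains $\sigma$, and take $\tau$ from Step 1: $w\in\tau$, $\tau^*=w^*z^*$, $(z,\tau)\in N$, $z^*\in\sigma^*$. Now $\dim(w,z/k)=2+1=3$. Since $z$ and $\tau$ are interalgebraic over $k$, also $\dim(w,\tau/k)=3$. So $(w,\tau)$ is a generic flag: $\dim(\tau/k)=2$ and $w$ is generic on $\tau$ over $k_\tau=\operatorname{acl}(k\tau)$. Moreover $z$ is $k_\tau$-rational.

Let $(w_1,\sigma_1)=(w,\sigma)$ and let $(w_2,\sigma_2)$ realize $\operatorname{tp}(w,\sigma/k_\tau)$ independently from $(w_1,\sigma_1)$ over $k_\tau$. As $\tau$ and $z$ are rational over $k_\tau$, we have for $i=1,2$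
$$w_i\in\tau,\quad w_i^*\in\tau^*,\quad z^*\in\sigma_i^*,\quad z^*\in\tau^*,\quad(w_i,\sigma_i)\in E .$$
The points $w_1,w_2$ are independent generics of $\tau$ over $k_\tau$, so they are distinct, $\tau=w_1w_2$, and $\dim(w_1,w_2/k)=\dim(\tau/k)+1+1=4$. So $w_1,w_2$ are independent over $k$, and hence so are the pairs $(w_i,\sigma_i)$, since $\sigma_i\in\operatorname{acl}(kw_i)$. In particular $\sigma_1\ne\sigma_2$: otherwise $\sigma_1$ would be over $\operatorname{acl}(kw_1)\cap\operatorname{acl}(kw_2)=k$, against $\dim(\sigma_1/k)=2$. So $\sigma_1^*\neq\sigma_2^*$, and $\sigma_1^*\wedge\sigma_2^*=z^*\in\tau^*=w_1^*w_2^*$. This is (6).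

**Step 4: the exceptional line is a linear function of the exceptional point.** We now use (6) in coordinates. Let $(w_i,\sigma_i)$, $i=1,2,3,4$, be independent realizations of $q_0$ over $k$, and put $b_i=w_i^*$, $s_i=\sigma_i^*$. The point $s_1\wedge s_2$ lies on $b_1b_2$ and is different from $b_1$ and $b_2$, as $b_i\notin s_i$. So we can choose homogeneous coordinates $(x:y:t)$ on $Q$ over $\operatorname{acl}(kw_1w_2)$ with
$$b_1=(1:0:0),\qquad b_2=(0:1:0),\qquad s_1\wedge s_2=(1:1:0).$$
Since $b_i\notin s_i$, we have $s_i\neq b_1b_2=\{t=0\}$ for $i=1,2$. So $s_1$ and $s_2$ are lines through $(1:1:0)$ of the form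
$$s_1:\ x-y=\alpha t,\qquad s_2:\ x-y=\beta t,\qquad\alpha\ne\beta,\quad\alpha,\beta\in\operatorname{acl}(kw_1w_2). \tag{7}$$
Since $w_3$ is generic over $\operatorname{acl}(kw_1w_2)$ and $*$ is injective, $b_3\notin b_1b_2$; write $b_3=(x:y:1)$. By (6) for the pairs $(1,3)$ and $(2,3)$,
$$s_1\wedge s_3\in s_1\cap b_1b_3=\{(y+\alpha:y:1)\},\qquad s_2\wedge s_3\in s_2\cap b_2b_3=\{(x:x-\beta:1)\}.$$
(The line $b_1b_3$ consists of $b_1$ and the points $(\xi:y:1)$, and $b_2b_3$ of $b_2$ and the points $(x:\eta:1)$.) These two points are distinct: they lie on $s_1$ and $s_2$ respectively, and the only common point of $s_1$ and $s_2$ has $t=0$. So $s_3$ is their join. The cross product of $(y+\alpha,y,1)$ and $(x,x-\beta,1)$ is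
$$(y-x+\beta,\;x-y-\alpha,\;\alpha x-\beta y-\alpha\beta).$$
Hence, up to sign, the line coordinates of $s_3$ are $Mb_3$ with
$$M=\begin{pmatrix}1&-1&-\beta\\-1&1&\alpha\\-\alpha&\beta&\alpha\beta\end{pmatrix}. \tag{8}$$
By the same computation $s_4$ has line coordinates $Mb_4$.

**Step 5: the contradiction.** We apply (6) to the pair $(3,4)$. The point $s_3\wedge s_4$ lies on $b_3b_4$, so some nonzero combination $ab_3+a'b_4$ is annihilated by both $Mb_3$ and $Mb_4$. So
$$\det\begin{pmatrix}(Mb_3)^{T}b_3&(Mb_3)^{T}b_4\\(Mb_4)^{T}b_3&(Mb_4)^{T}b_4\end{pmatrix}=0 . \tag{9}$$
This is a bihomogeneous polynomial condition on $(b_3,b_4)$ with coefficients in $\operatorname{acl}(kw_1w_2)$, and $\dim(b_3,b_4/kw_1w_2)=4=\dim Q^2$. So (9) holds identically, for all vectors $b_3,b_4\in K^3$. But for $b_3=(0,0,1)$ and $b_4=(1,1,0)$ we have $Mb_3=(-\beta,\alpha,\alpha\beta)$ and $Mb_4=(0,0,\beta-\alpha)$, and the determinant is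
$$\det\begin{pmatrix}\alpha\beta&\alpha-\beta\\\beta-\alpha&0\end{pmatrix}=(\alpha-\beta)^2\ne0 .$$
This contradiction shows $E=\emptyset$. $\square$

## 10. The isomorphism onto $\mathbb P^2(K)$

*Proof of Theorem A.* **Step 1: $*$ preserves and reflects incidence.** By Proposition 9.1, $x\in\lambda$ implies $x^*\in\lambda^*$. Conversely let $x^*\in\lambda^*$ and suppose $x\notin\lambda$. Take $y\in\lambda$ and $\mu=xy$. Then $x^*\ne y^*$ both lie on $\mu^*$ and on $\lambda^*$, so $\mu^*=\lambda^*$ and $\mu=\lambda$, whence $x\in\lambda$, a contradiction. So $x\in\lambda\iff x^*\in\lambda^*$.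

**Step 2: $*$ is surjective on points and lines.** The set $L^*=\{\lambda^*:\lambda\in L\}\subset Q^\vee$ has dimension $2$, so $\dim(Q^\vee\setminus L^*)\le1$. By Lemma 5.2 applied to the plane $Q\cong\mathbb P^2(K)$, the set $Z$ of those $z\in Q$ that lie on infinitely many lines outside $L^*$ is finite. If $z\notin Z$, there are distinct $\lambda^*,\mu^*\ni z$ in $L^*$; the point $(\lambda\wedge\mu)^*$ lies on both, so $z=(\lambda\wedge\mu)^*$. Thus $P^*:=\{x^*:x\in P\}\supseteq Q\setminus Z$. Any line of $Q$ contains two distinct points outside $Z$. They are of the form $x^*\ne y^*$, and both lie on $(xy)^*$, so the line equals $(xy)^*$. Thus $L^*=Q^\vee$. Hence $Z=\emptyset$ and $P^*=Q$.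

So $*$ is a definable isomorphism of $(P,L,I)$ onto $Q\cong\mathbb P^2(K)$. By the reduction in Section 3 this descends to the original field. As $K$ is a field, $\mathbb P^2(K)$ is Desarguesian and Pappian. $\blacksquare$

## 11. Uniqueness, affine planes, ternary rings

Here $K$ is again an arbitrary algebraically closed field. The form of Lemma 6.2 for $\mathbb P^1$ stated at the end of Section 6 holds for every such $K$. Indeed, pass to an uncountable elementary extension $K'$, where the same formula defines an injection on a cofinite set and the lemma gives some $A\varphi^j$ and a number $r$ of exceptions. For these fixed $j$ and $r$, "there is $A\in\mathrm{PGL}_2$ such that the map agrees with $A\varphi^j$ up to at most $r$ points" is first order, so it holds in $K$.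

*Proof of Theorem B.* **(i), Step 1: reduce to a definable field automorphism.** Two definable isomorphisms onto $\mathbb P^2(K)$ differ by a definable collineation of $\mathbb P^2(K)$. By the fundamental theorem of projective geometry it is $g\sigma$ with $g\in\mathrm{PGL}_3(K)$ and $\sigma\in\mathrm{Aut}(K)$ acting on coordinates. As $g^{-1}(g\sigma)$ is definable and sends $(x:0:1)$ to $(\sigma(x):0:1)$, $\sigma$ is definable.

**(i), Step 2: $\sigma$ is a power of Frobenius.** By the above, $\sigma$ agrees cofinitely with some $A\varphi^j$. So the field automorphism $\tau=\sigma\varphi^{-j}$ agrees cofinitely with a Möbius map $\mu$. For each $a\in K$ we have $\tau(x+a)=\tau(x)+\tau(a)$, so $\mu(x+a)=\mu(x)+\tau(a)$ as rational functions of $x$. So $\mu$ has no finite pole: otherwise all translates of that pole would be poles. Hence $\mu(x)=ex+f$ with $e\ne0$. For each $y\ne0$ we have $\tau(xy)=\tau(x)\tau(y)$, so $exy+f=(ex+f)\tau(y)$ as polynomials in $x$. Comparing the coefficients of $x$ gives $\tau(y)=y$. Thus $\tau=1$ and $\sigma=\varphi^j$; in characteristic $0$, $\sigma=1$. Conversely, $\mathrm{PGL}_3(K)$ and the powers of Frobenius act definably on $\mathbb P^2(K)$.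

**(ii): complete the affine plane definably.** Fix a point $o$ of the affine plane. Each line is parallel to exactly one line through $o$. Use the lines through $o$ (tagged, to keep them apart from the old points) as points at infinity, each incident with itself and with the lines parallel to it, and add one line at infinity, incident with exactly these new points. This is an infinite definable projective plane. Apply Theorem A, and then an element of $\mathrm{PGL}_3(K)$ moving the image of the line at infinity to the standard one. Restricting to the complements of the lines at infinity gives a definable isomorphism onto $\mathbb A^2(K)$.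

**(iii), Step 1: the plane of a ternary ring.** Let $(R,T)$ be an infinite definable planar ternary ring. It has a plane, whose points are $(x,y)$, $(m)$, $(\infty)$ with $x,y,m\in R$ and whose lines are
$$[m,b]=\{(x,y):y=T(m,x,b)\}\cup\{(m)\},\quad[c]=\{(x,y): x=c\}\cup\{(\infty)\},\quad[\infty]=\{(m):m\in R\}\cup\{(\infty)\}.$$
This is a projective plane, definable and infinite. The plane of $(K,mx+b)$ is $\mathbb P^2(K)$, with $(x,y)=(x:y:1)$, $(m)=(1:m:0)$ and $(\infty)=(0:1:0)$. By Theorem A and the transitivity of $\mathrm{PGL}_3(K)$ on quadrangles, there is a definable isomorphism $\Phi$ from the plane of $(R,T)$ onto the plane of $(K,mx+b)$ mapping $(0,0),(0),(\infty),(1,1)$ to the elements of the same name.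

**(iii), Step 2: read off the coordinates of $\Phi$.** The line $[1,0]$ joins $(0,0)$ and $(1,1)$, and $[\infty]$ joins $(0)$ and $(\infty)$, in both planes. So $\Phi$ maps $[1,0]$ to $[1,0]$ and $[\infty]$ to $[\infty]$. The points of $[1,0]$ off $[\infty]$ are the $(x,x)$, because $T(1,x,0)=x$. So $\Phi(x,x)=(f(x),f(x))$ for a definable bijection $f:R\to K$ with $f(0)=0$, $f(1)=1$. Since $(x,y)$ is the meet of $(x,x)\vee(\infty)=[x]$ and $(y,y)\vee(0)=[0,y]$, we get $\Phi(x,y)=(f(x),f(y))$. Since $(m)$ is the meet of $[\infty]$ with $(0,0)\vee(1,m)=[m,0]$, we get $\Phi((m))=(f(m))$. Since $[m,b]=(m)\vee(0,b)$, it is mapped to $[f(m),f(b)]$. The point $(x,T(m,x,b))$ lies on $[m,b]$, so its image lies on $[f(m),f(b)]$, that is,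
$$f(T(m,x,b))=f(m)f(x)+f(b).$$
So $f$ is a definable isomorphism from $(R,T)$ onto $(K,\;mx+b)$. $\blacksquare$
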